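\title{The optimal logarithmic Sobolev constant for partial traces on tensor products of matrix algebras}

\begin{abstract}
Let $\operatorname{Tr}_i$ be the normalized partial trace over the $i$-th factor of $M_{k_1}\otimes\dots\otimes M_{k_n}$. We prove that every element $X$ of this algebra satisfies
$\mathrm{Ent}(|X|^2)\le\sum_i c(k_i)\,\|X-\operatorname{Tr}_iX\|_2^2$,
where $c(k)=\frac{k}{k-2}\log(k-1)$ for $k\ge3$ and $c(2)=2$, and that for equal factors the constant is optimal. This confirms a conjectured value of the logarithmic Sobolev constant. The proof is by induction on the number of factors. Its key step bounds $\operatorname{Tr}f^2\log f^2$, for a positive block matrix $f$, by the entropies of the blocks plus the trace of a cubic polynomial in the matrix of block norms.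
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Entropy and partial traces}

Let $M_k$ be the algebra of complex $k\times k$ matrices and let $\mathcal A=M_{k_1}\otimes\dots\otimes M_{k_n}$ with all $k_i\ge2$. We call the factors \emph{sites}. The trace $\operatorname{Tr}$ on $\mathcal A$ is normalized by $\operatorname{Tr}\mathbf 1=1$, and we write $|X|=(X^*X)^{1/2}$ and $\|X\|_2^2=\operatorname{Tr}|X|^2$. The partial trace over site $i$ is
\[
\operatorname{Tr}_iX=\int U^*XU\,\nu_i(dU),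
\]
where $\nu_i$ is the normalized Haar measure on the group of unitaries $U=\mathbf 1\otimes\dots\otimes u\otimes\dots\otimes\mathbf 1$ of the $i$-th factor. The average of $u^*xu$ over the unitaries of $M_k$ commutes with every unitary and has the same trace as $x$, so it is the normalized trace of $x$ times the identity. Thus $\operatorname{Tr}_i$ applies the normalized trace in the $i$-th factor and puts the identity there. Set
\[
\mathcal E_i(X)=\|X-\operatorname{Tr}_iX\|_2^2 .
\]
For a matrix algebra with normalized trace $\tau$ and an element $x\ge0$, the \emph{entropy} of $x$ is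
\[
\mathrm{Ent}(x)=\tau(x\log x)-\tau(x)\log\tau(x),\qquad 0\log0=0 .
\]
It is a continuous function of the eigenvalues of $x$, it satisfies $\mathrm{Ent}(\lambda x)=\lambda\,\mathrm{Ent}(x)$ for $\lambda\ge0$, and it vanishes on multiples of the identity. Put
\[
c(k)=\frac{k}{k-2}\log(k-1)\quad(k\ge3),\qquad c(2)=2 ;
\]
the value $c(2)$ is the limit of the formula as $k\to2$.

The following conjecture is stated in \cite{slides}: for every $k\ge2$, every $n\ge1$ and every self-adjoint $f\in M_k^{\otimes n}$,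
\begin{equation}\label{eq:conj}
\operatorname{Tr}(f^2\log f^2)-(\operatorname{Tr}f^2)\log(\operatorname{Tr}f^2)\le c(k)\sum_{i=1}^n\operatorname{Tr}|\operatorname{Tr}_if-f|^2,
\end{equation}
and no smaller constant works for all $n$ and all such $f$. We prove it, for sites of arbitrary sizes and without self-adjointness.

\begin{theorem}\label{thm:main}
Let $\mathcal A=M_{k_1}\otimes\dots\otimes M_{k_n}$ with all $k_i\ge2$. For all $X\in\mathcal A$, self-adjoint or not,
\begin{equation}\label{eq:main}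
\mathrm{Ent}(|X|^2)\le\sum_{i=1}^nc(k_i)\,\mathcal E_i(X).
\end{equation}
If all $k_i=k$, the constant $c(k)$ is optimal, already for $n=1$ and self-adjoint $X$. Hence the conjecture \eqref{eq:conj} holds with optimal constant $c(k)$.
\end{theorem}

Both sides of \eqref{eq:main} measure how far $X$ is from a scalar. The left side compares the spectral distribution of $|X|^2$ with a constant one. On the right, $\mathcal E_i(X)$ is the squared distance from $X$ to the elements that act trivially on site $i$. Indeed, $\operatorname{Tr}_i$ is the orthogonal projection onto these elements for the inner product $\operatorname{Tr}X^*Y$: it is idempotent, and it is symmetric because $\operatorname{Tr}(X^*U^*YU)=\operatorname{Tr}((UXU^*)^*Y)$ and $\nu_i$ is invariant under $U\mapsto U^*$. In particular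
\begin{equation}\label{eq:proj}
\operatorname{Tr}(Y^*\operatorname{Tr}_iY)=\|\operatorname{Tr}_iY\|_2^2,\qquad \mathcal E_i(X)=\|X\|_2^2-\|\operatorname{Tr}_iX\|_2^2 .
\end{equation}
The content of the theorem is that the constant does not depend on $n$. Diagonal matrices in $M_k^{\otimes n}$ are functions on $\{1,\dots,k\}^n$; on them $\operatorname{Tr}$ is the uniform average and $\operatorname{Tr}_i$ averages over the $i$-th coordinate. So \eqref{eq:conj} contains a commutative inequality, and it asserts that off-diagonal entries do not increase the constant.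

\subsection{Where the constant comes from}\label{sec:lower}

Let $n=1$ and $f=f^*\in M_k$. Then $\operatorname{Tr}_1f=(\operatorname{Tr}f)\mathbf 1$, so both sides of \eqref{eq:conj} depend only on the eigenvalues of $f$. We test three choices.

First let $f=\mathbf 1+\varepsilon y$ with $y=y^*$, $\operatorname{Tr}y=0$, $\operatorname{Tr}y^2=1$. Then $\mathcal E_1(f)=\varepsilon^2$. From $(1+x)^2\log(1+x)^2=2x+3x^2+O(x^3)$ we get $\operatorname{Tr}f^2\log f^2=3\varepsilon^2+O(\varepsilon^3)$, while $(1+\varepsilon^2)\log(1+\varepsilon^2)=\varepsilon^2+O(\varepsilon^4)$. Hence $\mathrm{Ent}(f^2)=2\varepsilon^2+o(\varepsilon^2)$, and no constant below $2$ is possible. For $k=2$, with $y=\operatorname{diag}(1,-1)$, this is the optimality of $c(2)=2$.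

At the other extreme, $f=\operatorname{diag}(\sqrt k,0,\dots,0)$ has $\mathrm{Ent}(f^2)=\log k$ and $\mathcal E_1(f)=1-\frac1k$, so the constant grows at least like $\log k$.

Both examples are limits of the family $\operatorname{diag}(s,1,\dots,1)$, and for $k\ge3$ the worst member lies in between (Lemma~\ref{lem:twopoint}). Take $f=\operatorname{diag}(k-1,1,\dots,1)$. Then $\operatorname{Tr}f^2=k-1$ and $\operatorname{Tr}f=2(k-1)/k$, and $f^2/(k-1)$ has the eigenvalue $k-1$ once and $\frac1{k-1}$ with multiplicity $k-1$. Therefore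
\[
\frac{\mathrm{Ent}(f^2)}{\operatorname{Tr}f^2}=\frac{k-1}k\log(k-1)-\frac1k\log(k-1)=\frac{k-2}k\log(k-1),
\]
\[
\frac{\mathcal E_1(f)}{\operatorname{Tr}f^2}=1-\frac{4(k-1)}{k^2}=\frac{(k-2)^2}{k^2},
\]
and the ratio is exactly $c(k)$. This proves the optimality claim of Theorem~\ref{thm:main}. (The elements $f\otimes\mathbf 1$ give the same ratios for each $n$.) The rest of the paper proves \eqref{eq:main}.

\subsection{Plan and standard facts}

Section~\ref{sec:onesite} treats one site. There the idea is already visible: replace $t^2\log t$ by a cubic majorant that touches it at two points, which reduces the problem to a spectrum with two values. Section~\ref{sec:blocks} splits off one site, views $f$ as a block matrix, and states the inequality that drives the induction. Sections~\ref{sec:cubic} and \ref{sec:blockproof} prove it by rebuilding the cubic from resolvents, in a form that survives noncommutativity. Section~\ref{sec:induction} carries out the induction.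

We write $x>0$ for positive definite matrices. The following facts are used for a matrix algebra with normalized trace $\tau$ and norm $\|x\|_2=\tau(x^*x)^{1/2}$.
\begin{itemize}
\item[(F1)] If $x,y\ge0$ then $\tau(xy)=\tau(x^{1/2}yx^{1/2})\ge0$, with strict inequality if $x,y>0$.
\item[(F2)] $|\tau(xy)|\le\|x\|_2\|y\|_2$, $\|x^*\|_2=\|x\|_2$, and $\|vxv'\|_2=\|x\|_2$ for unitaries $v,v'$.
\item[(F3)] Every square matrix has a polar decomposition $x=v|x|$ with $v$ unitary, and then $|x^*|=v|x|v^*$. In particular $\mathrm{Ent}(|x|^2)=\mathrm{Ent}(|x^*|^2)$.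
\end{itemize}
Throughout, $h(t)=t^2\log t$ for $t>0$.

\section{One site: reduction to two values}\label{sec:onesite}

Let $f\in M_k$ be positive definite with $\operatorname{Tr}f^2=1$, eigenvalues $\zeta_1,\dots,\zeta_k$ and $\mu=\operatorname{Tr}f$. Inequality \eqref{eq:main} reads
\begin{equation}\label{eq:onesite}
\frac2k\sum_{i=1}^kh(\zeta_i)\le c(k)(1-\mu^2).
\end{equation}
We first settle spectra of the form $(a,b,\dots,b)$, and then show that nothing else can be worse.

\begin{lemma}\label{lem:twopoint}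
Let $k\ge2$ and let $Z\ge0$ take the value $a$ with probability $\frac1k$ and the value $b$ with probability $1-\frac1k$, with $EZ^2=1$. Then $EZ^2\log Z^2\le c(k)\operatorname{Var}Z$, with equality only if $a=b$ or $a=(k-1)b$.
\end{lemma}

\begin{proof}
The condition $EZ^2=1$ says that $\bigl(a/\sqrt k,\ b\sqrt{1-1/k}\bigr)$ is a unit vector, so we use angles. Write $\frac1k=\sin^2\alpha$ with $\alpha\in(0,\pi/4]$, and $a=\frac{\sin\theta}{\sin\alpha}$, $b=\frac{\cos\theta}{\cos\alpha}$ with $\theta\in[0,\pi/2]$. Then $EZ=\sin\theta\sin\alpha+\cos\theta\cos\alpha=\cos(\theta-\alpha)$, so $\operatorname{Var}Z=\sin^2(\theta-\alpha)$, and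
\[
EZ^2\log Z^2=D(\theta):=\sin^2\theta\log\frac{\sin^2\theta}{\sin^2\alpha}+\cos^2\theta\log\frac{\cos^2\theta}{\cos^2\alpha}.
\]
Put $C=c(k)$ and $\psi(\theta)=C\sin^2(\theta-\alpha)-D(\theta)$; this is continuous on $[0,\pi/2]$ and smooth inside. Differentiating $D$ in the variable $\sin^2\theta$ gives $D'(\theta)=\sin2\theta\,(\log\tan^2\theta-\log\tan^2\alpha)$. With $\sin(2\theta-2\alpha)=\sin2\theta\cos2\alpha-\cos2\theta\sin2\alpha$ we obtain
\[
\frac{\psi'(\theta)}{\sin2\theta}=\bigl(C\cos2\alpha+\log\tan^2\alpha\bigr)+R(\theta),\qquad R(\theta)=-C\sin2\alpha\cot2\theta-\log\tan^2\theta .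
\]
Here the value of $c(k)$ enters. Since $\cos2\alpha=\frac{k-2}k$ and $\tan^2\alpha=\frac1{k-1}$,
\begin{equation}\label{eq:Calpha}
C\cos2\alpha=-\log\tan^2\alpha
\end{equation}
(both sides vanish for $k=2$). So $\psi'$ has the sign of $R$ on $(0,\pi/2)$. The function $R$ is odd about $\pi/4$, that is $R(\pi/2-\theta)=-R(\theta)$, and
\[
R'(\theta)=\frac{2}{\sin^22\theta}\,(C\sin2\alpha-2\sin2\theta).
\]

Let $k\ge3$, so $\alpha<\pi/4$. Then $R(\alpha)=0$ by \eqref{eq:Calpha} and $R(\pi/4)=0$, so $R'$ vanishes at some $\theta_0\in(\alpha,\pi/4)$. As $\sin2\theta$ is strictly increasing on $(0,\pi/4)$, $R$ increases strictly on $(0,\theta_0)$ and decreases strictly on $(\theta_0,\pi/4)$. Hence $R<0$ on $(0,\alpha)$ and $R>0$ on $(\alpha,\pi/4)$, and by oddness $R<0$ on $(\pi/4,\pi/2-\alpha)$ and $R>0$ on $(\pi/2-\alpha,\pi/2)$. So $\psi$ can attain its minimum only at $\alpha$ or $\pi/2-\alpha$. We have $\psi(\alpha)=0$, and by \eqref{eq:Calpha}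
\[
\psi(\pi/2-\alpha)=C\cos^22\alpha-(\cos^2\alpha-\sin^2\alpha)\log\cot^2\alpha=\cos2\alpha\,\bigl(C\cos2\alpha+\log\tan^2\alpha\bigr)=0 .
\]
Thus $\psi\ge0$, with zeros only at $\theta=\alpha$, where $a=b=1$, and at $\theta=\pi/2-\alpha$, where $a/b=\cot^2\alpha=k-1$.

Let $k=2$, so $\alpha=\pi/4$ and $C\sin2\alpha=2$. Then $R'\ge0$ with equality only at $\pi/4$, and $R(\pi/4)=0$. So $\psi$ has its unique minimum at $\pi/4$, where it vanishes.
\end{proof}

Among $k$ numbers with given mean and mean square, the configuration $(a,b,\dots,b)$ with $a\ge b$ has the largest third moment. The numbers may have either sign; this will matter in Section~\ref{sec:blocks}.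

\begin{lemma}\label{lem:third}
Let $k\ge2$, let $\zeta_1,\dots,\zeta_k\in\mathbb R$ have mean $\mu$ and mean square $1$, and put $\sigma=\sqrt{1-\mu^2}$,
\begin{equation}\label{eq:ab}
a=\mu+\sigma\sqrt{k-1},\qquad b=\mu-\frac{\sigma}{\sqrt{k-1}} .
\end{equation}
Let $Z$ take the values $a,b$ with probabilities $\frac1k$, $1-\frac1k$. Then $EZ=\mu$, $EZ^2=1$ and $\frac1k\sum_i\zeta_i^3\le EZ^3$.
\end{lemma}

\begin{proof}
We have $E(Z-\mu)=\sigma\bigl(\frac{\sqrt{k-1}}k-\frac{\sqrt{k-1}}k\bigr)=0$ and $E(Z-\mu)^2=\sigma^2\bigl(\frac{k-1}k+\frac1k\bigr)=\sigma^2$. Since $\sum_j(\zeta_j-\mu)=0$ and $\sum_j(\zeta_j-\mu)^2=k\sigma^2$, the Cauchy--Schwarz inequality gives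
\[
(\zeta_i-\mu)^2=\Bigl(\sum_{j\ne i}(\zeta_j-\mu)\Bigr)^2\le(k-1)\bigl(k\sigma^2-(\zeta_i-\mu)^2\bigr),
\]
that is $(\zeta_i-\mu)^2\le(k-1)\sigma^2$, so $\zeta_i\le a$. Hence the monic cubic $\pi(t)=(t-a)(t-b)^2$ satisfies $\frac1k\sum_i\pi(\zeta_i)\le0=E\pi(Z)$. The terms of degree at most two agree on both sides, and the claim remains.
\end{proof}

\begin{lemma}\label{lem:cubicbound}
In the situation of Lemma~\ref{lem:third} assume $\mu>1/\sqrt k$. Then $a\ge b>0$, and every real cubic polynomial $P$ with positive leading coefficient, $P(a)=h(a)$ and $P(b)=h(b)$ satisfies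
\[
\frac2k\sum_{i=1}^kP(\zeta_i)\le c(k)(1-\mu^2).
\]
\end{lemma}

\begin{proof}
For $\mu>0$, the condition $b>0$ means $\mu^2(k-1)>1-\mu^2$, that is $\mu^2>\frac1k$. By Lemma~\ref{lem:third} and the sign of the leading coefficient, $\frac1k\sum_iP(\zeta_i)\le EP(Z)$. Since $Z$ takes only the values $a,b$, we have $2EP(Z)=2Eh(Z)=EZ^2\log Z^2$, and Lemma~\ref{lem:twopoint} bounds this by $c(k)\operatorname{Var}Z=c(k)(1-\mu^2)$.
\end{proof}

Now we prove \eqref{eq:onesite}. As all $\zeta_i>0$ and $k\ge2$, we have $k^2\mu^2=(\sum_i\zeta_i)^2>\sum_i\zeta_i^2=k$, so $\mu>1/\sqrt k$. If $a=b$, all $\zeta_i$ equal $1$ and both sides vanish. Otherwise let $P$ be the Hermite interpolant of $h$: the unique cubic such that $h-P$ and $h'-P'$ vanish at $a$ and $b$. We have $h'''(t)=2/t$ and $h''''(t)=-2/t^2$. By repeated use of Rolle's theorem $h'''-P'''$ has a zero $\eta'\in(b,a)$, so the leading coefficient of $P$ is $\frac1{3\eta'}>0$. The remainder formula for Hermite interpolation gives, for each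 $t>0$, some $\eta>0$ with $h(t)-P(t)=\frac{1}{24}h''''(\eta)(t-a)^2(t-b)^2\le0$. So $h\le P$ on $(0,\infty)$, and \eqref{eq:onesite} follows from Lemma~\ref{lem:cubicbound}.

Degree three is the least degree for which such an argument can work, because $h$ grows faster than $t^2$. It is also the degree at which the constraints fix all moments but one.

\section{Splitting off a site: the matrix of block norms}\label{sec:blocks}

Let $\mathcal B=M_N$, $N\ge1$, with normalized trace $\tau$, norm $\|\cdot\|_2$ and entropy $\mathrm{Ent}_{\mathcal B}$; in the induction $\mathcal B$ is the algebra of the first $n-1$ sites. An element $x\in\mathcal B\otimes M_k$ is a $k\times k$ matrix $[x_{ij}]$ with blocks $x_{ij}\in\mathcal B$. Put $T[x]=\sum_{i}\tau(x_{ii})$, so that the normalized trace on $\mathcal B\otimes M_k$ is $\operatorname{Tr}=T/k$, and let $\operatorname{tr}$ be the unnormalized trace on $M_k$. The induction rests on the following inequality, in which the first term on the right belongs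 to the remaining sites and the second to the last site.

\begin{proposition}\label{prop:cond}
Let $k\ge2$, let $f=[f_{ij}]\in\mathcal B\otimes M_k$ be positive definite with $\operatorname{Tr}f^2=1$, and let $\mu=\frac1k\sum_i\|f_{ii}\|_2$. Then
\begin{equation}\label{eq:cond}
\operatorname{Tr}f^2\log f^2\le\frac1k\sum_{i,j}\mathrm{Ent}_{\mathcal B}(|f_{ij}|^2)+c(k)(1-\mu^2).
\end{equation}
\end{proposition}

If $f=f_{11}\oplus\dots\oplus f_{kk}$ is block diagonal, as it is for diagonal matrices, this follows from Section~\ref{sec:onesite}. With $m_i=\|f_{ii}\|_2$, the definition of entropy gives the exact chain rule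
\begin{equation}\label{eq:chain}
T[f^2\log f^2]=\sum_i\tau(f_{ii}^2\log f_{ii}^2)=\sum_i\mathrm{Ent}_{\mathcal B}(f_{ii}^2)+2\sum_ih(m_i),
\end{equation}
and \eqref{eq:onesite} applies to the numbers $m_i$.

For general $f$ the logarithm mixes the blocks and \eqref{eq:chain} is lost. The natural substitute for the numbers $m_i$ is the \emph{matrix of block norms}
\[
m=[m_{ij}]\in M_k,\qquad m_{ij}=\|f_{ij}\|_2 .
\]
It is real and symmetric since $f_{ji}=f_{ij}^*$, and $\operatorname{tr}m^2=\sum_{ij}\|f_{ij}\|_2^2=T[f^2]$. One would like to replace $\sum_ih(m_i)$ by $\operatorname{tr}h(m)$, but $m$ can have negative eigenvalues. For $N=1$, $k=4$, the matrix $f_{ij}=\cos\frac{(i-j)\pi}4$ is a Gram matrix, hence $f+\varepsilon\mathbf 1>0$, while the matrix of absolute values of $f+\varepsilon\mathbf 1$ has the eigenvector $(1,-1,1,-1)$ with eigenvalue $1+\varepsilon-\sqrt2$. A polynomial in $m$, on the other hand, always makes sense, and Lemma~\ref{lem:cubicbound} allows eigenvalues of both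 signs. So we aim for $\operatorname{tr}P(m)$.

\begin{proposition}[block inequality]\label{prop:block}
Let $a,b>0$, where $a=b$ is allowed. There is a real cubic polynomial $P$ with positive leading coefficient, depending only on $a$ and $b$, such that:
\begin{itemize}
\item[(a)] $P(t)\ge t^2\log t$ for $t>0$, with equality at $t=a$ and $t=b$;
\item[(b)] for all $N,k\ge1$ and every positive definite $f=[f_{ij}]\in M_N\otimes M_k$ with matrix of block norms $m$,
\begin{equation}\label{eq:block}
T[f^2\log f^2]\le\sum_{i,j}\mathrm{Ent}_{\mathcal B}(|f_{ij}|^2)+2\operatorname{tr}P(m).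
\end{equation}
\end{itemize}
\end{proposition}

Two cases of (b) follow from (a) alone. For block diagonal $f$, use \eqref{eq:chain} and $h(m_i)\le P(m_i)$. For scalar blocks ($N=1$) the entropies vanish, $m_{ij}=|f_{ij}|$, $\operatorname{tr}f=\operatorname{tr}m$, $\operatorname{tr}f^2=\operatorname{tr}m^2$ and
\[
\operatorname{tr}f^3=\sum_{i,j,l}f_{ij}f_{jl}f_{li}\le\sum_{i,j,l}m_{ij}m_{jl}m_{li}=\operatorname{tr}m^3,
\]
so $\operatorname{tr}h(f)\le\operatorname{tr}P(f)\le\operatorname{tr}P(m)$. In general one cannot pass through $T[P(f)]$, because $L^2$ norms of blocks do not control cubes: for $k=1$ and $f$ close to $\sqrt N$ times a rank one projection, $\tau(f^2)$ is close to $1$ and the entropy to $\log N$, but $\tau(f^3)$ is close to $\sqrt N$. The majorant has to adapt to the spectrum of each block. This is done in the next two sections.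

To deduce Proposition~\ref{prop:cond} we need $b>0$ in \eqref{eq:ab}, since $h(b)$ is undefined otherwise. For one site this came from the positivity of the eigenvalues. For $m$ it comes from the $2\times2$ minors.

\begin{lemma}\label{lem:minors}
If $f=[f_{ij}]>0$ then $m_{ij}^2<m_{ii}m_{jj}$ for $i\ne j$. Hence $\operatorname{tr}m^2<(\operatorname{tr}m)^2$ if $k\ge2$.
\end{lemma}

\begin{proof}
The compression $\Pi$ of $f$ to the block rows and columns $i,j$ is positive definite, and so are $f_{ii}$ and $f_{jj}$. For $\lambda>0$ and $D_\pm=\operatorname{diag}(\lambda,\pm\lambda^{-1})$,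
\[
D_\pm\Pi D_\pm=\begin{pmatrix}\lambda^2f_{ii}&\pm f_{ij}\\ \pm f_{ji}&\lambda^{-2}f_{jj}\end{pmatrix}>0 .
\]
By (F1) the product of these two matrices has positive trace, which says $\lambda^4m_{ii}^2+\lambda^{-4}m_{jj}^2-2m_{ij}^2>0$. Choose $\lambda^4=m_{jj}/m_{ii}$. Summing over $i\neq j$ and adding $\sum_im_{ii}^2$ gives the second claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cond} from Proposition~\ref{prop:block}]
The eigenvalues $\zeta_1,\dots,\zeta_k$ of $m$ are real, with mean $\frac1k\operatorname{tr}m=\mu>0$ and mean square $\frac1k\operatorname{tr}m^2=\operatorname{Tr}f^2=1$. Lemma~\ref{lem:minors} gives $k<k^2\mu^2$, so $\mu>1/\sqrt k$. Define $a\ge b>0$ by \eqref{eq:ab} and let $P$ be the cubic of Proposition~\ref{prop:block} for these $a,b$. Lemma~\ref{lem:cubicbound} gives $\frac2k\operatorname{tr}P(m)\le c(k)(1-\mu^2)$. Divide \eqref{eq:block} by $k$.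
\end{proof}

\section{The cubic majorant from resolvents}\label{sec:cubic}

Fix $a,b>0$. For $s>0$ we have $\log s=\int_0^\infty\bigl(\frac1{1+r}-\frac1{s+r}\bigr)dr$ and $\frac{s^2}{s+r}=s-r+\frac{r^2}{s+r}$, so
\begin{equation}\label{eq:intrep}
s^2\log s=\int_0^\infty\Bigl[\frac{s^2}{1+r}-s+r-\frac{r^2}{s+r}\Bigr]dr .
\end{equation}
The only term that is not polynomial in $s$ is the resolvent, and it carries a minus sign. A lower bound for it is available for matrices: if $y>0$ and $\xi=\xi^*$, then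
\begin{equation}\label{eq:var}
y^{-1}-2\xi+\xi y\xi=(y^{-1}-\xi)\,y\,(y^{-1}-\xi)\ge0,
\end{equation}
with equality for $\xi=y^{-1}$. Each choice of a trial resolvent $\xi$ for $y=f+r$ thus yields an upper bound for $T[f^2\log f]$, and a trial resolvent that is affine in $m$ yields a cubic in $m$.

To choose $\xi$, look at the case where \eqref{eq:block} should be sharp: $f=G\otimes m$ with $G>0$, $\tau(G^2)=1$, and $m$ with nonnegative entries and spectrum in $\{a,b\}$. On the eigenspace of $G$ for the eigenvalue $g$, the resolvent is $(gm+r)^{-1}$, and this equals $\ell(m)$ for the affine function $\ell$ that interpolates $t\mapsto(gt+r)^{-1}$ at $a$ and $b$. For $r>0$ and $g\ge0$ define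
\[
p_r(g)=\frac{(a+b)g+r}{(ag+r)(bg+r)},\qquad q_r(g)=\frac{-g}{(ag+r)(bg+r)},\qquad w_r(g)=\frac{g^2}{(ag+r)(bg+r)},
\]
and $\ell(t)=p_r(g)+q_r(g)t$. With $s=gt+r$, $s_a=ga+r$, $s_b=gb+r$ we have $\ell(t)=(s_a+s_b-s)/(s_as_b)$, hence $1-s\ell(t)=(s-s_a)(s-s_b)/(s_as_b)$. This gives the first identity below, which confirms the interpolation; the second is its case $t=0$:
\begin{equation}\label{eq:ids}
1-(gt+r)\ell(t)=w_r(g)(t-a)(t-b),\qquad rp_r(g)=1-ab\,w_r(g),\qquad g\,q_r(g)=-w_r(g).
\end{equation}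
Insert the scalar case of \eqref{eq:var}, with $y=gt+r$ and $\xi=\ell(t)$, into the integrand of \eqref{eq:intrep} at $s=gt$. The result is
\[
\Phi(r,g,t)=\frac{g^2t^2}{1+r}-gt+r-2r^2\ell(t)+r^2(gt+r)\ell(t)^2 .
\]
We sort it by powers of $t$. Writing $p,q,w$ for $p_r(g),q_r(g),w_r(g)$ and using \eqref{eq:ids},
\[
\Phi=\varphi_0+\varphi_1t+(\varphi_2+\tilde\varphi_2)t^2+\varphi_3t^3,
\]
where
\begin{align}
\varphi_0(r,g)&=r-2r^2p+r^3p^2=r(1-rp)^2=a^2b^2\,rw^2,\label{eq:phi0}\\
\varphi_1(r,g)&=-g-2r^2q+r^2gp^2+2r^3pq=-g+g(1-abw)^2-2r^2q(1-rp)\notag\\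
&=ab\,(-2gw+ab\,gw^2-2r^2qw),\label{eq:phi1}\\
\varphi_2(r,g)&=\frac{g^2}{1+r}+r^3q^2-2rw,\qquad\tilde\varphi_2(r,g)=2ab\,rw^2,\qquad\varphi_3(r,g)=r^2gq^2 .\label{eq:phi2}
\end{align}
For the quadratic coefficient we used $2r^2gpq=-2rw(1-abw)$; it is split in two because the two parts behave differently for block matrices.

Let $\omega(\rho)=w_\rho(1)=\frac1{(a+\rho)(b+\rho)}$ and define
\[
\gamma_0=a^2b^2\int_0^\infty\rho\,\omega^2d\rho,\qquad \gamma_1=ab\int_0^\infty\bigl[-2\omega+ab\,\omega^2+2\rho^2\omega^2\bigr]d\rho,\qquad\gamma_3=\int_0^\infty\rho^2\omega^2d\rho>0,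
\]
\[
\gamma_2=\int_0^\infty\Bigl[\frac1{1+\rho}+\rho^3\omega^2-2\rho\,\omega\Bigr]d\rho,\qquad\tilde\gamma_2=2ab\int_0^\infty\rho\,\omega^2d\rho,
\]
\begin{equation}\label{eq:P}
P(t)=\gamma_0+\gamma_1t+(\gamma_2+\tilde\gamma_2)t^2+\gamma_3t^3 .
\end{equation}
The integrands are continuous on $[0,\infty)$ because $a,b>0$, and they are $O(\rho^{-2})$ at infinity because $\omega=\rho^{-2}+O(\rho^{-3})$; in $\gamma_2$ the terms of order $1/\rho$ cancel as $1+1-2=0$. So all integrals converge absolutely.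

The next lemma is where entropy appears: the dependence on $g$ is a pure factor $g^2$, except for one term $g^2\log g$.

\begin{lemma}\label{lem:scaling}
For each $g\ge0$ the functions \eqref{eq:phi0}--\eqref{eq:phi2} are absolutely integrable in $r\in(0,\infty)$, and
\[
\int_0^\infty\varphi_j\,dr=g^2\gamma_j\ \ (j=0,1,3),\qquad\int_0^\infty\tilde\varphi_2\,dr=g^2\tilde\gamma_2,\qquad\int_0^\infty\varphi_2\,dr=g^2\gamma_2+g^2\log g .
\]
Also $\int_0^\infty r^2q_r(g)^2dr=g\gamma_3$.
\end{lemma}

\begin{proof}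
For $g=0$ we have $w=q=0$ and all these functions vanish. For $g>0$ substitute $r=g\rho$, $dr=g\,d\rho$. Then $w_{g\rho}(g)=\omega(\rho)$ and $q_{g\rho}(g)=-\omega(\rho)/g$, so each of $\varphi_0,\varphi_1,\tilde\varphi_2,\varphi_3$ becomes $g$ times the integrand of the corresponding constant, and $r^2q^2=\varphi_3/g$. Further,
\[
\varphi_2(g\rho,g)=g\Bigl[\frac g{1+g\rho}-\frac1{1+\rho}\Bigr]+g\Bigl[\frac1{1+\rho}+\rho^3\omega^2-2\rho\,\omega\Bigr],
\]
and the first bracket has constant sign and antiderivative $\log\frac{1+g\rho}{1+\rho}$, so its integral is $\log g$.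
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:block}(a)]
By Lemma~\ref{lem:scaling} with $g=1$, $P(t)=\int_0^\infty\Phi(r,1,t)\,dr$. Subtract \eqref{eq:intrep} at $s=t$. The difference of the integrands is $r^2\bigl[\frac1{t+r}-2\ell+(t+r)\ell^2\bigr]=\frac{r^2}{t+r}\bigl(1-(t+r)\ell\bigr)^2$, so by \eqref{eq:ids}
\begin{equation}\label{eq:gap}
P(t)-t^2\log t=(t-a)^2(t-b)^2\int_0^\infty\frac{r^2\,dr}{(t+r)(a+r)^2(b+r)^2},\qquad t>0 .
\end{equation}
The right side is nonnegative and vanishes at $a$ and $b$.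
\end{proof}

\begin{remark}
By \eqref{eq:gap}, $P-h$ vanishes to second order at $a$ and at $b$, so for $a\ne b$ the polynomial \eqref{eq:P} is the Hermite interpolant of Section~\ref{sec:onesite}. For $a=b=1$ it is the Taylor polynomial $(t-1)+\frac32(t-1)^2+\frac13(t-1)^3$, in agreement with $\gamma_3=\int_0^\infty\rho^2(1+\rho)^{-4}d\rho=\frac13$.
\end{remark}

\section{Proof of the block inequality}\label{sec:blockproof}

For a general $f$ each block has its own normalized modulus $G_{ij}$, and these need not commute. Most terms of the computation below involve one $G_{ij}$ at a time and are evaluated exactly by Lemma~\ref{lem:scaling}. The counterparts of $\tilde\varphi_2$ and $\varphi_3$ couple two of them, and we bound these first.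

\begin{lemma}\label{lem:mixed}
Let $G,G'\in\mathcal B$ satisfy $G,G'\ge0$ and $\tau(G^2)=\tau(G'^2)=1$. Then the following integrals converge absolutely, and
\[
2ab\int_0^\infty r\,\tau\bigl(w_r(G)w_r(G')\bigr)dr\le\tilde\gamma_2,\qquad\Bigl\|\int_0^\infty r^2q_r(G)q_r(G')\,dr\Bigr\|_2\le\gamma_3 .
\]
\end{lemma}

\begin{proof}
Let $G=\sum_gg\,e_g$ and $G'=\sum_{g'}g'e'_{g'}$ be the spectral decompositions. Then $\tau(e_ge'_{g'})\ge0$ by (F1), and $\sum_{g,g'}gg'\tau(e_ge'_{g'})=\tau(GG')\le1$ by (F2). The Cauchy--Schwarz inequality in $L^2(dr)$ and Lemma~\ref{lem:scaling} give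
\[
2ab\int_0^\infty r\,w_r(g)w_r(g')\,dr\le\tilde\gamma_2\,gg',\qquad 0\le\chi(g,g'):=\int_0^\infty r^2q_r(g)q_r(g')\,dr\le\gamma_3\sqrt{gg'},
\]
and the integrands are nonnegative, which gives absolute convergence. The first integral of the lemma is the sum of the first expression against the weights $\tau(e_ge'_{g'})$, so it is at most $\tilde\gamma_2\tau(GG')\le\tilde\gamma_2$. The second is $Y=\sum_{g,g'}\chi(g,g')e_ge'_{g'}$. In $\tau(Y^*Y)$ the orthogonality of the $e_g$ and, after a cyclic shift, of the $e'_{g'}$ removes all cross terms: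
\[
\|Y\|_2^2=\sum_{g,g'}\chi(g,g')^2\,\tau(e_ge'_{g'})\le\gamma_3^2\,\tau(GG')\le\gamma_3^2 .\qedhere
\]
\end{proof}

The second bound explains why the cubic term is harmless here: after integration in $r$, the product $q_r(G)q_r(G')$ has the size of $G^{1/2}G'^{1/2}$, which lies in the unit ball of $L^2$, and so can be paired with a third block known only in $L^2$.

\begin{proof}[Proof of Proposition~\ref{prop:block}(b)]
\emph{Polar form of the blocks.} For $i<j$ use (F3) to write $f_{ij}=m_{ij}v_{ij}G_{ij}$ with $v_{ij}$ unitary, $G_{ij}\ge0$ and $\tau(G_{ij}^2)=1$; if $m_{ij}=0$ take $v_{ij}=G_{ij}=\mathbf 1$. Put $v_{ji}=v_{ij}^*$ and $G_{ji}=v_{ij}G_{ij}v_{ij}^*$. Then $f_{ji}=f_{ij}^*=m_{ij}G_{ij}v_{ij}^*=m_{ji}v_{ji}G_{ji}$. Since $f>0$, also $f_{ii}>0$, and we put $v_{ii}=\mathbf 1$ and $G_{ii}=f_{ii}/m_{ii}$. For all $i,j$ and every function $\phi$ on $[0,\infty)$,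
\begin{equation}\label{eq:polar}
f_{ij}=m_{ij}v_{ij}G_{ij}=m_{ij}G_{ji}v_{ij},\qquad v_{ij}\phi(G_{ij})=\phi(G_{ji})v_{ij},\qquad\tau(G_{ij}^2)=1 .
\end{equation}

\emph{The trial resolvent.} In the model case $f=G\otimes m$ the resolvent is $p_r(G)\otimes\mathbf 1+q_r(G)\otimes m$. We imitate this block by block, keeping the unitary part of each block. For $r>0$ let $\xi=\xi_0+\xi_1$ with
\[
\xi_0=\bigoplus_ip_r(G_{ii}),\qquad(\xi_1)_{ij}=m_{ij}v_{ij}\,q_r(G_{ij})=m_{ij}\,q_r(G_{ji})\,v_{ij}.
\]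
Both parts are self-adjoint; for $\xi_1$, $\bigl((\xi_1)_{ji}\bigr)^*=\bigl(m_{ji}v_{ji}q_r(G_{ji})\bigr)^*=m_{ij}q_r(G_{ji})v_{ij}=(\xi_1)_{ij}$. Apply \eqref{eq:intrep} to the eigenvalues of $f$, which are positive, and \eqref{eq:var} to $y=f+r$. As $T[\mathbf 1]=k$,
\begin{equation}\label{eq:I}
T[f^2\log f]\le\int_0^\infty I(r)\,dr,\qquad I(r)=\frac{T[f^2]}{1+r}-T[f]+kr-2r^2T[\xi]+r^2T[\xi f\xi]+r^3T[\xi^2],
\end{equation}
provided $I$ is integrable, which we verify term by term. Give $\xi_0$ degree $0$ and $f,\xi_1$ degree $1$, and write $I=I_0+I_1+I_2+I_3$ according to degree. We suppress the index $r$ on $p,q,w$.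

\emph{Degrees $0$ and $1$.} Since $\xi_0$ is block diagonal, only the diagonal blocks $f_{ii}=m_{ii}G_{ii}$ and $(\xi_1)_{ii}=m_{ii}q(G_{ii})$ enter, and these are functions of $G_{ii}$. Comparing with the first expressions in \eqref{eq:phi0} and \eqref{eq:phi1},
\begin{align*}
I_0&=kr-2r^2T[\xi_0]+r^3T[\xi_0^2]=\sum_i\tau\bigl(\varphi_0(r,G_{ii})\bigr),\\
I_1&=-T[f]-2r^2T[\xi_1]+r^2T[\xi_0f\xi_0]+2r^3T[\xi_0\xi_1]=\sum_im_{ii}\,\tau\bigl(\varphi_1(r,G_{ii})\bigr).
\end{align*}
By Lemma~\ref{lem:scaling} and $\tau(G_{ii}^2)=1$, $\int_0^\infty(I_0+I_1)\,dr=k\gamma_0+\gamma_1\operatorname{tr}m$.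

\emph{Degree $2$.} Here $I_2=\frac{T[f^2]}{1+r}+r^3T[\xi_1^2]+r^2T[\xi_0f\xi_1+\xi_1f\xi_0]$. For self-adjoint $x$ we have $T[x^2]=\sum_{ij}\|x_{ij}\|_2^2$, so $T[f^2]=\sum_{ij}m_{ij}^2\tau(G_{ij}^2)$ and $T[\xi_1^2]=\sum_{ij}m_{ij}^2\tau(q(G_{ij})^2)$. In the last term the unitaries cancel: by \eqref{eq:polar} and \eqref{eq:ids},
\[
f_{ij}(\xi_1)_{ji}=m_{ij}^2\,G_{ji}v_{ij}v_{ji}\,q(G_{ji})=-m_{ij}^2\,w(G_{ji}).
\]
Hence $T[\xi_0f\xi_1]=-\sum_{ij}m_{ij}^2\tau\bigl(p(G_{ii})w(G_{ji})\bigr)$. This is real by (F1), so it equals its complex conjugate $T[\xi_1f\xi_0]$. Using $rp=1-abw$ and $\tau(w(G_{ji}))=\tau(w(G_{ij}))$,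
\[
I_2=\sum_{i,j}m_{ij}^2\,\tau\bigl(\varphi_2(r,G_{ij})\bigr)+\sum_{i,j}m_{ij}^2\;2ab\,r\,\tau\bigl(w(G_{ii})w(G_{ji})\bigr).
\]
Lemmas~\ref{lem:scaling} and \ref{lem:mixed} give
\[
\int_0^\infty I_2\,dr\le\sum_{i,j}m_{ij}^2\,\tau(G_{ij}^2\log G_{ij})+(\gamma_2+\tilde\gamma_2)\operatorname{tr}m^2 .
\]

\emph{Degree $3$.} By cyclicity $I_3=r^2T[f\xi_1\xi_1]=r^2\sum_{i,j,l}\tau\bigl(f_{jl}(\xi_1)_{li}(\xi_1)_{ij}\bigr)$. Write $(\xi_1)_{li}=m_{li}v_{li}q(G_{li})$ and $(\xi_1)_{ij}=m_{ij}q(G_{ji})v_{ij}$, so that the two factors $q$ are adjacent and the unitaries, which do not depend on $r$, stand outside. Then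
\[
\int_0^\infty I_3\,dr=\sum_{i,j,l}m_{li}m_{ij}\,\tau\bigl(f_{jl}\,v_{li}Y_{lij}v_{ij}\bigr),\qquad Y_{lij}=\int_0^\infty r^2q_r(G_{li})q_r(G_{ji})\,dr .
\]
By (F2) and Lemma~\ref{lem:mixed}, $|\tau(f_{jl}v_{li}Y_{lij}v_{ij})|\le\|f_{jl}\|_2\|Y_{lij}\|_2\le\gamma_3m_{jl}$. Therefore $\int_0^\infty I_3\,dr\le\gamma_3\sum_{i,j,l}m_{li}m_{ij}m_{jl}=\gamma_3\operatorname{tr}m^3$.

\emph{Conclusion.} All terms were absolutely integrable, and \eqref{eq:I} becomes
\[
T[f^2\log f]\le\sum_{i,j}m_{ij}^2\,\tau(G_{ij}^2\log G_{ij})+\operatorname{tr}P(m).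
\]
Since $|f_{ij}|^2=m_{ij}^2G_{ij}^2$ and $\tau(G_{ij}^2)=1$, homogeneity gives $\mathrm{Ent}_{\mathcal B}(|f_{ij}|^2)=m_{ij}^2\tau(G_{ij}^2\log G_{ij}^2)=2m_{ij}^2\tau(G_{ij}^2\log G_{ij})$. Multiply by $2$.
\end{proof}

\begin{remark}
Equality holds in \eqref{eq:block} in the model case. If $f=G\otimes m$ with $G>0$, $\tau(G^2)=1$, and $m$ symmetric with nonnegative entries and spectrum in $\{a,b\}$, then $m$ is the matrix of block norms, $\operatorname{tr}P(m)=\operatorname{tr}h(m)$, and both sides equal $\mathrm{Ent}_{\mathcal B}(G^2)\operatorname{tr}m^2+2\operatorname{tr}h(m)$.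
\end{remark}

\section{Induction on the number of sites}\label{sec:induction}

Proposition~\ref{prop:cond} applies to positive definite $f$, but it produces the entropies of the off-diagonal blocks $f_{ij}$, which are in general not even self-adjoint. The induction hypothesis must therefore cover all elements, and we need a way back from a general $X$ to positive ones. The simplest hope, $\mathcal E_i(|X|)\le\mathcal E_i(X)$, is false. Let $e,u,u'\in\mathbb C^2$ be unit vectors with $\langle u,u'\rangle=s\in(0,1)$, and let $X=x\oplus x'\in M_2\otimes M_2$ with $x=eu^*$, $x'=eu'^*$. Then $|x|=uu^*$, $|x'|=u'u'^*$, and $\operatorname{tr}|x+x'|^2=2+2s>2+2s^2=\operatorname{tr}(|x|+|x'|)^2$, so $\|\operatorname{Tr}_2X\|_2>\|\operatorname{Tr}_2|X|\,\|_2$ and $\mathcal E_2(X)<\mathcal E_2(|X|)$ by \eqref{eq:proj}. The inequality does hold on average over $|X|$ and $|X^*|$, and this suffices.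

\begin{lemma}\label{lem:modulus}
For all $X\in\mathcal A$ and all $i$, $\ \mathcal E_i(X)\ge\frac12\bigl(\mathcal E_i(|X|)+\mathcal E_i(|X^*|)\bigr)$.
\end{lemma}

\begin{proof}
Write $X=v|X|$ with $v$ unitary, so $|X^*|=v|X|v^*$. Then
\[
\Pi_\pm=\begin{pmatrix}|X^*|&\pm X\\ \pm X^*&|X|\end{pmatrix}=\begin{pmatrix}\pm v\\ \mathbf 1\end{pmatrix}|X|\begin{pmatrix}\pm v\\ \mathbf 1\end{pmatrix}^*\ge0 .
\]
Let $\Pi_+'$ be obtained by applying $\operatorname{Tr}_i$ to each entry of $\Pi_+$. It is the average of $(U\oplus U)^*\Pi_+(U\oplus U)$ over $\nu_i$, so $\Pi'_+\ge0$, and $\Pi_-\Pi'_+$ has nonnegative trace by (F1). The diagonal entries of this product are $|X^*|\operatorname{Tr}_i|X^*|-X\operatorname{Tr}_iX^*$ and $|X|\operatorname{Tr}_i|X|-X^*\operatorname{Tr}_iX$. By \eqref{eq:proj} and $\operatorname{Tr}_iX^*=(\operatorname{Tr}_iX)^*$,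
\[
\|\operatorname{Tr}_i|X^*|\,\|_2^2+\|\operatorname{Tr}_i|X|\,\|_2^2\ge2\|\operatorname{Tr}_iX\|_2^2 .
\]
Since $X$, $|X|$ and $|X^*|$ have the same norm, the claim follows from \eqref{eq:proj}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Optimality was shown in Section~\ref{sec:lower}. We prove \eqref{eq:main}.

\emph{Reduction to positive definite elements.} Suppose \eqref{eq:main} holds on $\mathcal A$ for all $f>0$ with $\operatorname{Tr}f^2=1$. Both sides are multiplied by $\lambda^2$ under $f\mapsto\lambda f$, so it holds for all $f>0$. If $f\ge0$, apply it to $f+\varepsilon\mathbf 1$: the right side does not depend on $\varepsilon$, and the left side converges to $\mathrm{Ent}(f^2)$ as $\varepsilon\downarrow0$. For arbitrary $X$, (F3), the case of $|X|$ and $|X^*|$, and Lemma~\ref{lem:modulus} give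
\[
\mathrm{Ent}(|X|^2)=\tfrac12\bigl(\mathrm{Ent}(|X|^2)+\mathrm{Ent}(|X^*|^2)\bigr)\le\sum_ic(k_i)\,\tfrac12\bigl(\mathcal E_i(|X|)+\mathcal E_i(|X^*|)\bigr)\le\sum_ic(k_i)\,\mathcal E_i(X).
\]

\emph{Induction.} For $n=0$, that is $\mathcal A=\mathbb C$, both sides vanish. Let $n\ge1$, $\mathcal B=M_{k_1}\otimes\dots\otimes M_{k_{n-1}}$ and $k=k_n$, and assume \eqref{eq:main} for all elements of $\mathcal B$. Let $f=[f_{ij}]\in\mathcal B\otimes M_k$ be positive definite with $\operatorname{Tr}f^2=1$, so that $\mathrm{Ent}(f^2)=\operatorname{Tr}f^2\log f^2$. We bound the two terms on the right of \eqref{eq:cond}.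

For $l<n$ the map $\operatorname{Tr}_l$ acts blockwise, $(\operatorname{Tr}_lf)_{ij}=\operatorname{Tr}_l(f_{ij})$, and $\|Y\|_2^2=\frac1k\sum_{ij}\|Y_{ij}\|_2^2$ for every $Y=[Y_{ij}]$. Hence $\mathcal E_l(f)=\frac1k\sum_{ij}\mathcal E_l(f_{ij})$, and the induction hypothesis for each block gives
\[
\frac1k\sum_{i,j}\mathrm{Ent}_{\mathcal B}(|f_{ij}|^2)\le\sum_{l<n}c(k_l)\,\frac1k\sum_{i,j}\mathcal E_l(f_{ij})=\sum_{l<n}c(k_l)\,\mathcal E_l(f).
\]
For the last site, $\operatorname{Tr}_nf=\bigl(\frac1k\sum_if_{ii}\bigr)\otimes\mathbf 1$, so the triangle inequality gives $\|\operatorname{Tr}_nf\|_2\le\frac1k\sum_i\|f_{ii}\|_2=\mu$. By \eqref{eq:proj}, $1-\mu^2\le1-\|\operatorname{Tr}_nf\|_2^2=\mathcal E_n(f)$. Inserting both bounds into \eqref{eq:cond} yields $\mathrm{Ent}(f^2)\le\sum_{l\le n}c(k_l)\mathcal E_l(f)$, and the reduction extends this to all $X\in\mathcal A$.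

For $k_1=\dots=k_n=k$ and $X=f=f^*$, inequality \eqref{eq:main} is \eqref{eq:conj}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides} \emph{Framework, Results And Open Problems},
\texttt{https://www.birs.ca/workshops/2015/15w5098/files/Banff2015\_Zegarlinski.pdf}
\end{thebibliography}
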